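\title{An edge-ordered tree with extremal number $n\,2^{\Theta(\sqrt{\log n})}$}

\begin{abstract}
We construct an edge-ordered tree with seven edges and order chromatic number $2$ whose extremal number is at least $\frac1{16}n\,2^{\sqrt{\log_2 n}}$. This answers a question of Kucheriya and Tardos and matches their upper bound $n\,2^{O(\sqrt{\log n})}$ up to the constant in the exponent. A family of larger trees shows that this constant must depend on the tree. In the dense graphs that avoid these trees, the neighborhoods of one color class are sets of leaves of binary trees of words, and two such trees overlap very little once they share a leaf.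
\end{abstract}

\section{Edge-ordered forests}

An \emph{edge-ordered graph} is a finite simple graph with a linear order on its edges. A \emph{copy} of an edge-ordered graph $H$ in an edge-ordered graph $G$ is an injective map $f\colon V(H)\to V(G)$ that sends edges to edges and preserves their order: if $e<e'$ in $H$, then $f(e)<f(e')$ in $G$. We call $G$ \emph{$H$-free} if it contains no copy of $H$, and we write $\operatorname{ex}_<(n,H)$ for the largest number of edges of an $H$-free edge-ordered graph on $n$ vertices. All logarithms are to base $2$.

Without an order, trees have linear extremal numbers. If a graph on $n$ vertices has more than $(e-1)n$ edges, then repeatedly deleting vertices of degree at most $e-1$ leaves a nonempty subgraph of minimum degree at least $e$, and there any tree with $e$ edges can be built one leaf at a time. With an order this greedy step breaks down, because each new edge must fall into a prescribed interval of the order.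

To see how much can be lost, consider a bipartite graph whose classes are called \emph{rows} and \emph{columns}, with a linear order on the rows. It is \emph{row-ordered} if every edge at a smaller row precedes every edge at a larger row. A vertex of an edge-ordered graph $H$ is \emph{close} if the edges at it are consecutive in the order of $H$, and an edge-ordered forest has \emph{order chromatic number $2$} if it has a proper $2$-coloring in which all vertices of one color class are close. A copy of $H$ in a row-ordered graph yields such a coloring: color each vertex according to whether its image is a row or a column; the edges at a row are consecutive in the whole graph, hence also among the edges of the copy. So a forest without such a coloring is avoided by a row-ordered complete bipartite graph with $\lfloor n^2/4\rfloor$ edges.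

More generally, it is known that $\operatorname{ex}_<(n,H)=\Omega(n^c)$ for some $c>1$ whenever $H$ is not a forest with order chromatic number $2$. For the remaining graphs, Kucheriya and Tardos proved that
\begin{equation}\label{eq:KT}
\operatorname{ex}_<(n,H)\le n\,2^{O(\sqrt{\log n})}\qquad\text{for every forest $H$ with order chromatic number $2$.}
\end{equation}
These forests are thus exactly the graphs with extremal number $n^{1+o(1)}$. The extremal number need not be linear.

\begin{example}\label{ex:path}
Let $P$ be the path $v_0v_1v_2v_3v_4$ with $v_0v_1<v_3v_4<v_1v_2<v_2v_3$. The vertices $v_0,v_2,v_4$ are close, so $P$ has order chromatic number $2$. Take columns $1,\dots,m$ and rows $1,\dots,2m$, join column $c$ to row $c+2^\alpha$ for each integer $\alpha$ with $0\le \alpha\le\log m$, order the edges by their rows, and at each row order them by increasing $\alpha$. This graph has $3m$ vertices and more than $m\log m$ edges, and it is $P$-free. Indeed, in a copy of $P$ the vertices $v_1,v_3$ cannot be rows, because their edges interleave. So $v_0<v_4<v_2$ are rows, and $v_2=v_1+2^{\alpha}=v_3+2^{\beta}$ with $\alpha<\beta$. Also $v_0=v_1+2^{\alpha'}$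 and $v_4=v_3+2^{\beta'}$ with $\beta'<\beta$. Then $v_2-v_0<2^{\alpha}\le 2^{\beta-1}\le v_2-v_4$, which contradicts $v_0<v_4$. Hence $\operatorname{ex}_<(n,P)=\Omega(n\log n)$.
\end{example}

Kucheriya and Tardos asked the following question~\cite{emlektabla}; $\Theta(n\log n)$ was the largest extremal number known for a forest with order chromatic number $2$.

\begin{quote}
Is there an edge-ordered tree $H$ with order chromatic number $2$ such that $\operatorname{ex}_<(n,H)=\omega(n\log n)$?
\end{quote}

Example~\ref{ex:path} suggests the answer no. There are $\log n$ scales, each scale contributes a linear number of edges, and this mechanism gives $n\log n$ and no more; a function such as $2^{\sqrt{\log n}}$ looks like the outcome of balancing two parameters in a proof. The answer is nevertheless yes, and the balance is real.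

\subsection*{The trees $H_N$ and the results}

Fix $N\ge2$. The tree $H_N$ has color classes $B=\{p,q,q'\}$ and
\[
A=\{a_0,\dots,a_N\}\cup\{x_1,\dots,x_{N-1}\}\cup\{x'_0,\dots,x'_{N-2}\}.
\]
The vertex $p$ is joined to $a_0,\dots,a_N$; the vertex $q$ is joined to $a_0$ and to all $x_t$; the vertex $q'$ is joined to $a_N$ and to all $x'_t$. Order $A$ so that $a_0<\dots<a_N$, so that $x_t$ and $x'_t$ lie between $a_t$ and $a_{t+1}$, and so that $x'_t<x_t$ when both exist. Order the edges by their endpoints in $A$, with $a_0p<a_0q$ and $a_Np<a_Nq'$. In words: the neighbors of $p$ cut $A$ into $N$ gaps, $q$ hangs from $a_0$ and has a leaf in every gap but the first, and $q'$ hangs from $a_N$ and has a leaf in every gap but the last.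

The graph $H_N$ is connected with $3N+2$ vertices and $3N+1$ edges, so it is a tree. Every vertex of $A$ is close, so $H_N$ has order chromatic number $2$. The seven edges of $H_2$ have the following ranks in the order:
\[
\begin{array}{c|ccc}
 & p & q & q'\\ \hline
a_0 & 1 & 2 & \\
x'_0 & & & 3\\
a_1 & 4 & & \\
x_1 & & 5 & \\
a_2 & 6 & & 7
\end{array}
\]

\begin{theorem}\label{thm:seven}
For all $n\ge 8$,
\[
\operatorname{ex}_<(n,H_2)\ \ge\ \tfrac1{16}\,n\,2^{\sqrt{\log n}} .
\]
In particular $\operatorname{ex}_<(n,H_2)=\omega(n\log n)$, and together with \eqref{eq:KT}, $\operatorname{ex}_<(n,H_2)=n\,2^{\Theta(\sqrt{\log n})}$.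
\end{theorem}

\begin{theorem}\label{thm:family}
For every fixed $s\ge1$, the tree $H_{2s}$, which has $6s+1$ edges, satisfies
\[
\operatorname{ex}_<(n,H_{2s})\ \ge\ n\,2^{\sqrt{s\log n}-O_s(\log\log n)} .
\]
Hence the constant implied in \eqref{eq:KT} must depend on $H$, and for trees with $e$ edges it must grow at least like $\Omega(\sqrt e)$: if $e\ge7$ and every tree $H$ with $e$ edges and order chromatic number $2$ satisfies $\operatorname{ex}_<(n,H)\le n\,2^{(C+o(1))\sqrt{\log n}}$, then $C\ge\sqrt{\lfloor (e-1)/6\rfloor}$.
\end{theorem}

Here $O_s$ hides a constant that depends only on $s$. The lower bounds are proved from scratch; \eqref{eq:KT} enters only in the last assertion of Theorem~\ref{thm:seven}.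

\subsection*{The idea}

In Example~\ref{ex:path} a column has one neighbor per scale. To beat this, we let a column choose between two options at \emph{every} scale, so that $b$ scales give $2^b$ neighbors. Rows become words of length $b$ over an alphabet of size $M$, and the neighbors of a column are the leaves of a binary tree of words. Section~\ref{sec:avoid} shows that $H_{2s}$ is avoided if two trees with a common leaf share fewer than $s$ nodes off the path to that leaf. The price is a large alphabet: we will see that $M$ must be about $2^{b/s}$. Then $n\approx M^b\approx 2^{b^2/s}$, and the degree $2^b$ is about $2^{\sqrt{s\log n}}$. Section~\ref{sec:explicit} builds such trees explicitly for $s=1$, and Section~\ref{sec:random} builds them at random for all $s$.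

\section{Hosts and the avoidance lemma}\label{sec:avoid}

Fix integers $b\ge1$ and $M\ge3$, and let $\Sigma=\{0,\dots,M-1\}$. A \emph{word} is a finite sequence of letters of $\Sigma$, and $|u|$ is the length of $u$. The \emph{children} of a word $u$ with $|u|<b$ are the words $uy$ with $y\in\Sigma$. A set of words is \emph{prefix-closed} if it contains all prefixes of its members; such a set is a rooted tree with the empty word as root. The rows are the words $r=r_1\cdots r_b$ of length $b$, ordered lexicographically: $r<r'$ if $r$ has the smaller letter at the first position where they differ. We write $\operatorname{Pref}(r)$ for the set of all prefixes of $r$, including the empty word and $r$ itself, and $r\wedge r'$ for the longest common prefix of $r$ and $r'$. The link between the order and the words is this: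
\begin{equation}\label{eq:interval}
\text{if $r\le x\le r'$ are rows, then $r\wedge r'$ is a prefix of $x$.}
\end{equation}
Indeed, if $x$ first differed from $r\wedge r'$ at a position $j\le|r\wedge r'|$, then $x$ would be smaller than both $r$ and $r'$, or larger than both.

\begin{definition}
A \emph{host} is a row-ordered bipartite graph with row set $\Sigma^b$, with an arbitrary order among the edges at each row, in which every column $c$ carries a prefix-closed set $T_c$ of words of length at most $b$ such that
\begin{itemize}
\item[(T)] every neighbor of $c$ belongs to $T_c$, and every word of $T_c$ has at most two children in $T_c$.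
\end{itemize}
For $s\ge1$, the host has property $(D_s)$ if
\begin{itemize}
\item[$(D_s)$] $|(T_c\cap T_{c'})\setminus\operatorname{Pref}(r)|<s$ whenever $r$ is a common neighbor of distinct columns $c,c'$.
\end{itemize}
\end{definition}

Two columns with a common neighbor $r$ share the path $\operatorname{Pref}(r)$ in any case; $(D_s)$ allows them fewer than $s$ further common words.

\subsection*{The case of $H_2$}

Take a host with $(D_1)$ and suppose that $H_2$ sits in it with $A$ among the rows. We name rows and columns after the vertices of $H_2$, except that $r_0<r_1<r_2$ are the three neighbors of $p$. Put $w_0=r_0\wedge r_1$ and $w_1=r_1\wedge r_2$. Both words lie in $T_p$ and are prefixes of $r_1$. They are different: otherwise $r_0,r_1,r_2$ would continue this word with three increasing letters, and $T_p$ is binary. Suppose $|w_0|<|w_1|$, as in Figure~\ref{fig:trie}. Then $w_1$ is not a prefix of $r_0$, since it is longer than $r_0\wedge r_1$. But $r_1<x_1<r_2$, so $w_1$ is a prefix of $x_1$ by \eqref{eq:interval}, and $w_1\in T_q$. Thus $T_p\cap T_q$ contains a word outside $\operatorname{Pref}(r_0)$, against $(D_1)$. If $|w_0|>|w_1|$, then $w_0$ is not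 a prefix of $r_2$ but is a prefix of $x'_0$, and the columns $p,q'$ with the common neighbor $r_2$ violate $(D_1)$. This is why $H_2$ has two arms: one for each shape of a binary tree with three leaves.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (2,3.1)--(2,2.3)--(0,0) (2,2.3)--(3.5,1.3)--(2.2,0) (3.5,1.3)--(4.8,0);
\draw[thick,dashed] (3.5,1.3)--(3.5,0);
\foreach \x/\y in {2/3.1,2/2.3,3.5/1.3,0/0,2.2/0,3.5/0,4.8/0} \fill (\x,\y) circle (2pt);
\node[right] at (2,3.1) {empty word};
\node[left] at (1.95,2.45) {$w_0$};
\node[above right] at (3.5,1.3) {$w_1$};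
\node[below] at (0,0) {$r_0$};
\node[below] at (2.2,0) {$r_1$};
\node[below] at (3.5,0) {$x_1$};
\node[below] at (4.8,0) {$r_2$};
\end{tikzpicture}
\caption{Solid lines are the paths in the binary tree $T_p$ to three neighbors $r_0<r_1<r_2$ of column $p$; they branch at $w_0$ and $w_1$. A neighbor $x_1$ of column $q$ lies between $r_1$ and $r_2$, so its path in $T_q$ also passes through $w_1$ (dashed, schematic). Hence $T_p$ and $T_q$ share the word $w_1$, which is not a prefix of their common neighbor $r_0$.}\label{fig:trie}
\end{figure}

\subsection*{The general case}

For larger $N$ each gap between consecutive neighbors of $p$ gives a branching word of $T_p$. We show that these words are distinct, that the leaves in the gaps force them into $T_q$ and $T_{q'}$, and that many of them avoid one of the two extreme paths.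

\begin{lemma}[Avoidance lemma]\label{lem:avoid}
A host with property $(D_s)$ is $H_{2s}$-free.
\end{lemma}

\begin{proof}
Let $N=2s$ and suppose that $f$ is a copy of $H_N$ in the host. Since $H_N$ is connected and the host is bipartite, $f$ maps $A$ entirely to columns or entirely to rows. If $A$ goes to columns, then $f(p)$ and $f(q)$ are distinct rows, and all edges at one precede all edges at the other. This contradicts $a_1p<x_1q<a_2p$.

So $A$ goes to rows. If $a<a'$ in $A$, then the edges at $a$ precede those at $a'$, so $f(a)<f(a')$. Put $r_t=f(a_t)$, and write $p,q,q',x_t,x'_t$ also for their images. For $0\le t\le N-1$ let $w_t=r_t\wedge r_{t+1}$. Then $|w_t|<b$ because $r_t\ne r_{t+1}$, and $w_t\in T_p$ because $r_t\in T_p$ and $T_p$ is prefix-closed.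

\emph{(i) The words $w_0,\dots,w_{N-1}$ are distinct.} Suppose $w_t=w_{t'}=w$ with $t<t'$. The rows $r_t<r_{t+1}$ have prefixes $wy$ and $wz$ with $y<z$, and by (T) these are the only children of $w$ in $T_p$. The rows $r_{t'}<r_{t'+1}$ also continue $w$ with two different letters inside $T_p$, so $r_{t'}$ has the prefix $wy$. Then $r_{t'}<r_{t+1}$, which is impossible because $t'\ge t+1$.

\emph{(ii) $w_t\in T_q$ for $1\le t\le N-1$, and $w_t\in T_{q'}$ for $0\le t\le N-2$.} In these ranges the row $x_t\in T_q$, respectively $x'_t\in T_{q'}$, lies between $r_t$ and $r_{t+1}$, so it has the prefix $w_t$ by \eqref{eq:interval}.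

\emph{(iii) At most one $t$ has $w_t\in\operatorname{Pref}(r_0)\cap\operatorname{Pref}(r_N)$.} Let $w=r_0\wedge r_N$. By \eqref{eq:interval} every $r_t$ has the prefix $w$, so $w$ is a prefix of every $w_t$. If $w_t$ is a common prefix of $r_0$ and $r_N$, then it is also a prefix of $w$, so $w_t=w$. By (i) this happens at most once.

Let $I$ be the set of $t$ with $w_t\notin\operatorname{Pref}(r_0)$ and $I'$ the set of $t$ with $w_t\notin\operatorname{Pref}(r_N)$. By (iii), $|I|+|I'|\ge N-1=2s-1$, so $|I|\ge s$ or $|I'|\ge s$. Since $w_0$ is a prefix of $r_0$, every $t\in I$ satisfies $t\ge1$, and by (i) and (ii) the words $w_t$ with $t\in I$ are $|I|$ distinct members of $(T_p\cap T_q)\setminus\operatorname{Pref}(r_0)$. As $r_0$ is a common neighbor of $p\ne q$, property $(D_s)$ gives $|I|<s$. Since $w_{N-1}$ is a prefix of $r_N$, every $t\in I'$ satisfies $t\le N-2$, and the words $w_t$ with $t\in I'$ are $|I'|$ distinct members of $(T_p\cap T_{q'})\setminus\operatorname{Pref}(r_N)$. As $r_N$ is a common neighbor of $p\ne q'$, property $(D_s)$ gives $|I'|<s$. This is a contradiction.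
\end{proof}

\begin{remark}
The proof never compares the two edges at $a_0$, the two edges at $a_N$, or $x_t$ with $x'_t$, so it works for every choice of these orders. One arm would not suffice: for the rows $000<001<010<100$ every $w_t$ is a prefix of the first row, so $I$ is empty. Both hypotheses are needed. The bound on children, used only in (i), cannot be dropped: take $b=1$, let the graph be $H_N$ itself with $A$ as the alphabet, and let $T_c$ consist of the empty word and the neighbors of $c$; then $(D_1)$ holds, since two columns have at most one common neighbor. Nor can $(D_s)$ be dropped: place $A$ in order among the words in $\{0,1\}^b$ and let every $T_c$ consist of all binary words of length at most $b$.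
\end{remark}

\subsection*{Sibling letters and the size of the alphabet}

The densest choice is to let every tree branch everywhere. Call $T_c$ \emph{full} if it contains the empty word and each of its words of length less than $b$ has exactly two children in $T_c$; it then contains $2^b$ rows. If $T_c$ is full and contains the row $r$, then for $1\le j\le b$ the word $r_1\cdots r_{j-1}$ has exactly one child in $T_c$ other than $r_1\cdots r_j$. Its last letter is the \emph{sibling letter} $y_j(c,r)\ne r_j$.

\begin{lemma}\label{lem:sibling}
Consider a host in which every $T_c$ is full.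
\begin{itemize}
\item[(a)] If $y_j(c,r)\ne y_j(c',r)$ for every row $r$, all distinct neighbors $c,c'$ of $r$ and all $j$, then $(D_1)$ holds.
\item[(b)] If $(D_s)$ holds and $s\le b$, then every row has at most $(M-1)^s$ neighbors.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $v\in(T_c\cap T_{c'})\setminus\operatorname{Pref}(r)$. The shortest prefix of $v$ outside $\operatorname{Pref}(r)$ has the form $r_1\cdots r_{j-1}y$ with $y\ne r_j$, and it lies in $T_c$ and in $T_{c'}$. So $y_j(c,r)=y=y_j(c',r)$.

(b) If two neighbors $c\neq c'$ of $r$ had $y_j(c,r)=y_j(c',r)$ for $j=1,\dots,s$, then the $s$ words $r_1\cdots r_{j-1}y_j(c,r)$ would violate $(D_s)$. So the vector of the first $s$ sibling letters, which takes at most $(M-1)^s$ values, determines the neighbor.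
\end{proof}

Part (b) is not needed for the theorems, but it dictates the parameters. If there are as many columns as rows and each column is joined to all $2^b$ rows of its tree, then some row has at least $2^b$ neighbors, so $M>2^{b/s}$ and the host has more than $2^{b^2/s}$ vertices. Our constructions come within a factor $2$ of this alphabet size for $s=1$ and within a factor $O(b+s)$ in general.

Hosts exist only for a sparse sequence of vertex numbers; disjoint unions fill the gaps.

\begin{lemma}\label{lem:copies}
Let $H$ be a connected edge-ordered graph with at least one edge, and let $G$ be an $H$-free edge-ordered graph with $m$ vertices and $\rho m$ edges. Then $\operatorname{ex}_<(n,H)\ge\rho n/2$ for all $n\ge m$.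
\end{lemma}

\begin{proof}
Take $\lfloor n/m\rfloor\ge n/(2m)$ vertex-disjoint copies of $G$, concatenate their edge orders, and add isolated vertices. A copy of the connected graph $H$ would lie in one copy of $G$.
\end{proof}

\section{An explicit host with $(D_1)$}\label{sec:explicit}

We want full trees in which, for each row $r$ and each single level $j$, the sibling letter $y_j(c,r)$ identifies $c$ among the neighbors of $r$. Let the columns also be words $c\in\Sigma^b$, and describe a path in $T_c$ by a choice vector $\sigma\in\{0,1\}^b$: at level $j$ the path takes the letter $c_j$ if $\sigma_j=0$ and the letter $c_j+d_j$ if $\sigma_j=1$, for some step $d_j$. The neighbors of $r$ will correspond to the vectors $\sigma$, so the difference $y_j-r_j=\pm d_j$ must encode all of $\sigma$. The sign encodes $\sigma_j$. The step $d_j$ may depend on the earlier choices $\sigma_1,\dots,\sigma_{j-1}$, so it can record them. The difficulty lies in the later choices: $d_j$ cannot depend on them, or the node reached after $j-1$ choices would have more than two children. But $d_j$ may depend on $c$. If all steps are odd and $M$ is even, then $\sigma_t$ is the parity of $r_t-c_t$,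 so for a fixed row $r$, recording the parity of $c_t$ is as good as recording $\sigma_t$.

Let $b\ge1$ and $M=2^{b+1}$, and compute with letters modulo $M$; this is harmless, since (T) and $(D_1)$ do not mention the order of the letters. Let $\pi(z)\in\{0,1\}$ be the parity of the letter $z$. As $M$ is even, $\pi$ is compatible with addition modulo $M$. For $c\in\Sigma^b$, $\sigma\in\{0,1\}^b$ and $1\le j\le b$ put
\[
d_j(c,\sigma)=1+\sum_{t<j}2^{t}\sigma_t+\sum_{t>j}2^{t-1}\pi(c_t).
\]
The exponents $1,\dots,b-1$ each occur once, so $d_j(c,\sigma)$ is an odd integer in $[1,2^b-1]$ whose binary digits are $\sigma_t$ for $t<j$ and $\pi(c_t)$ for $t>j$. Define the row $r(c,\sigma)$ by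
\begin{equation}\label{eq:row}
r_j=c_j+\sigma_j\,d_j(c,\sigma)\pmod M,\qquad 1\le j\le b .
\end{equation}
Let $G_b$ be the row-ordered graph in which column $c$ is joined to the rows $r(c,\sigma)$, and let $T_c$ be the set of all prefixes of these rows.

\begin{example}
For $b=1$ we have $M=4$ and $d_1=1$; column $c$ is joined to rows $c$ and $c+1$, and $G_1$ is a cycle of length $8$. For $b=2$ we have $M=8$, $d_1=1+2\pi(c_2)$ and $d_2=1+2\sigma_1$. To find the neighbors of the row $r=00$, fix $\sigma$ and solve \eqref{eq:row} backward: $c_2=-\sigma_2d_2$, which gives $d_1$, and then $c_1=-\sigma_1d_1$. The sibling letter $y_j$ is $d_j$ if $\sigma_j=0$ and $-d_j$ if $\sigma_j=1$.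
\[
\begin{array}{c|cccc|cc}
\sigma & d_2 & c_2 & d_1 & c_1 & y_1 & y_2\\ \hline
00 & 1 & 0 & 1 & 0 & 1 & 1\\
01 & 1 & 7 & 3 & 0 & 3 & 7\\
10 & 3 & 0 & 1 & 7 & 7 & 3\\
11 & 3 & 5 & 3 & 5 & 5 & 5
\end{array}
\]
At each of the two levels the four sibling letters are distinct.
\end{example}

\begin{lemma}\label{lem:explicit}
The graph $G_b$ is a host with property $(D_1)$ and with $M^b2^b$ edges.
\end{lemma}

\begin{proof}
\emph{The trees are full.} Fix $c$. The step $d_j(c,\sigma)$ depends on $\sigma$ only through $\sigma_1,\dots,\sigma_{j-1}$. So if $\sigma$ and $\sigma'$ first differ at position $j$, then $r(c,\sigma)$ and $r(c,\sigma')$ agree before position $j$, and at position $j$ they differ by $\pm d_j(c,\sigma)\not\equiv0\pmod M$. Therefore $c$ has exactly $2^b$ neighbors, which gives the number of edges. Moreover, if $r=r(c,\sigma)$, then $r_1\cdots r_{j-1}$ is a prefix of $r(c,\sigma')$ exactly when $\sigma'$ agrees with $\sigma$ before position $j$, so its children in $T_c$ end with $c_j$ and $c_j+d_j(c,\sigma)$. One of these letters is $r_j$. Thus $T_c$ is full, (T) holds, and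
\begin{equation}\label{eq:sib}
y_j(c,r)=r_j+(1-2\sigma_j)\,d_j(c,\sigma)\pmod M .
\end{equation}

\emph{A row and a choice vector determine the column.} Given $r$ and $\sigma$, the equations \eqref{eq:row} determine $c_b,c_{b-1},\dots,c_1$ in this order, because $d_j(c,\sigma)$ depends on $c$ only through $c_{j+1},\dots,c_b$.

\emph{Property $(D_1)$.} We apply Lemma~\ref{lem:sibling}(a). Let $r=r(c,\sigma)=r(c',\sigma')$ and suppose $y_j(c,r)=y_j(c',r)$ for some $j$; we must show $c=c'$. Write $d=d_j(c,\sigma)$ and $d'=d_j(c',\sigma')$. By \eqref{eq:sib},
\[
(1-2\sigma_j)\,d\equiv(1-2\sigma'_j)\,d'\pmod{2^{b+1}} .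
\]
If $\sigma_j\ne\sigma'_j$, then $d+d'\equiv0\pmod{2^{b+1}}$, which is impossible because $2\le d+d'\le 2^{b+1}-2$; this is where $M=2^{b+1}$ is used. So $\sigma_j=\sigma'_j$, and then $d=d'$, as both lie in $[1,2^b-1]$. Comparing binary digits gives $\sigma_t=\sigma'_t$ for $t<j$ and $\pi(c_t)=\pi(c'_t)$ for $t>j$. Since the steps are odd, \eqref{eq:row} gives $\pi(r_t)\equiv\pi(c_t)+\sigma_t\equiv\pi(c'_t)+\sigma'_t\pmod 2$, so $\sigma_t=\sigma'_t$ for $t>j$ as well. Hence $\sigma=\sigma'$, and $c=c'$ by the previous paragraph.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:seven}]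
By Lemmas~\ref{lem:explicit} and~\ref{lem:avoid}, $G_b$ is $H_2$-free. It has $n_b=2M^b=2^{b^2+b+1}$ vertices and $M^b2^b=2^{b-1}n_b$ edges. Given $n\ge8=n_1$, let $b$ be maximal with $n_b\le n$. Lemma~\ref{lem:copies} gives $\operatorname{ex}_<(n,H_2)\ge n2^{b-2}$. Since $n<n_{b+1}$,
\[
\log n<(b+1)^2+(b+1)+1=b^2+3b+3<(b+2)^2 ,
\]
so $b-2>\sqrt{\log n}-4$, which is the stated bound. With $\tau=\sqrt{\log n}$ we have $2^{\sqrt{\log n}}/\log n=2^\tau/\tau^2\to\infty$, so the bound is $\omega(n\log n)$. The upper bound \eqref{eq:KT} applies because $H_2$ is a tree with order chromatic number $2$.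
\end{proof}

\section{A random host with $(D_s)$}\label{sec:random}

For larger $s$ we aim at an alphabet of size about $2^{b/s}$. A single sibling letter can no longer identify a column, and two trees may also meet below a common sibling, so we choose the trees at random and repair the failures by deleting edges. An edge $rc$ competes with about $2^b$ other columns adjacent to $r$. We therefore need each competitor to violate $(D_s)$ with probability at most about $2^{-b}$, and $M$ is chosen to achieve this.

\begin{lemma}\label{lem:random}
Let $s,b\ge1$ and $M=1+\lceil 2(b+s)2^{b/s}\rceil$. There is a host with $M^b$ columns, property $(D_s)$ and at least $M^b2^{b-1}$ edges.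
\end{lemma}

\begin{proof}
For each of $M^b$ columns $c$ and each word $u$ with $|u|<b$, choose a uniformly random $2$-element set $S_u(c)\subset\Sigma$, all choices independent. Let $T_c$ be the set of words $z_1\cdots z_k$ with $k\le b$ such that $z_j\in S_{z_1\cdots z_{j-1}}(c)$ for all $j\le k$. This tree is full. Joining $c$ to the $2^b$ rows in $T_c$ gives a host with $M^b2^b$ edges. Call a pair $(r,\{c,c'\})$ of a row and two distinct columns \emph{bad} if $r\in T_c\cap T_{c'}$ and $|(T_c\cap T_{c'})\setminus\operatorname{Pref}(r)|\ge s$. We bound the expected number of bad pairs.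

Fix $r$ and $c\ne c'$. The event $r\in T_c$ is the intersection of the $b$ independent events $r_j\in S_{r_1\cdots r_{j-1}}(c)$, each of probability $2/M$, and the choices for $c'$ are independent of those for $c$. So $\Pr[r\in T_c\cap T_{c'}]=(2/M)^{2b}$. Now condition on all choices for $c$, with $r\in T_c$, and on the event $r\in T_{c'}$.

\emph{Witnesses.} A union bound over all $s$-element subsets of $T_c$ would have roughly $2^{bs}$ terms, which is too many. Only subsets attached to the path of $r$ matter. Call $W$ a \emph{witness} if $W\subset T_c\setminus\operatorname{Pref}(r)$, $|W|=s$, and $W\cup\operatorname{Pref}(r)$ is prefix-closed. If the pair is bad, let $W$ consist of $s$ shortest words of $(T_c\cap T_{c'})\setminus\operatorname{Pref}(r)$, with ties broken arbitrarily. A proper prefix of a word of $W$ lies in $T_c\cap T_{c'}$; if it is not in $\operatorname{Pref}(r)$, then it is in $W$, being strictly shorter than a chosen word. So a bad pair has a witness contained in $T_{c'}$.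

\emph{There are at most $(b+s)^s$ witnesses.} List the words of a witness by nondecreasing length. Each word is then a child in $T_c$ of a word in $\operatorname{Pref}(r)$ or of an earlier word, and it is neither in $\operatorname{Pref}(r)$ nor already listed; call such children \emph{available}. At the start there are $b$ of them, one for each proper prefix of $r$. Listing a word removes one available child and adds at most two. So at each of the $s$ steps there are at most $b+s$ options.

\emph{A fixed witness lies in $T_{c'}$ with probability at most $(2/(M-1))^s$.} The witness $W$ is determined without reference to $c'$. For $u\in W\cup\operatorname{Pref}(r)$ with $|u|<b$, let $W_u$ be the set of children of $u$ in $W$. Every word of $W$ lies in exactly one $W_u$, so $\sum_u|W_u|=s$. If $W\subset T_{c'}$, then for every $u$ the last letters of the words in $W_u$ lie in $S_u(c')$; call this event $E_u$. The condition $r\in T_{c'}$ restricts each set $S_u(c')$ separately, so these sets remain independent, and so do the events $E_u$. Let $W_u\ne\emptyset$.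
\begin{itemize}
\item If $u\in\operatorname{Pref}(r)$, then one of the two children of $u$ in $T_c$ is a prefix of $r$, so $|W_u|=1$. The set $S_u(c')$ is conditioned to contain the next letter of $r$, and its other element is uniform among the remaining $M-1$ letters. So $E_u$ has probability $1/(M-1)$.
\item If $u\in W$, then $S_u(c')$ is not affected by the conditioning, and $|W_u|\le2$. The probability of $E_u$ is $2/M$ if $|W_u|=1$ and $1/\binom M2=\frac{2}{M(M-1)}$ if $|W_u|=2$.
\end{itemize}
In every case the probability is at most $(2/(M-1))^{|W_u|}$, and the product over $u$ is at most $(2/(M-1))^s$.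

\emph{Deletion.} By the choice of $M$, the conditional probability that the pair is bad is at most $\bigl(2(b+s)/(M-1)\bigr)^s\le 2^{-b}$. There are at most $M^b\cdot M^{2b}/2$ pairs, so by linearity of expectation the expected number of bad pairs is at most
\[
\tfrac12M^{3b}\Bigl(\frac2M\Bigr)^{2b}2^{-b}=\tfrac12M^b2^b .
\]
Fix an outcome with at most this many bad pairs. For each bad pair $(r,\{c,c'\})$ remove one of the edges $rc$, $rc'$, and keep all sets $T_c$ unchanged. Condition (T) survives, and at least $M^b2^{b-1}$ edges remain. If $r$ is a common neighbor of $c\ne c'$ in the remaining graph, then $r\in T_c\cap T_{c'}$ and the pair $(r,\{c,c'\})$ is not bad, which is $(D_s)$.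
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Fix $s$ and write $M_b$ for the alphabet size in Lemma~\ref{lem:random}. By Lemma~\ref{lem:avoid} the host obtained there is $H_{2s}$-free; it has $n_b=2M_b^{\,b}$ vertices and at least $2^{b-2}n_b$ edges. Since $M_b\ge3$ is nondecreasing in $b$, the sequence $n_b$ is strictly increasing. For $n\ge n_1$ let $b$ be maximal with $n_b\le n$. Lemma~\ref{lem:copies} gives $\operatorname{ex}_<(n,H_{2s})\ge n2^{b-3}$, and it remains to bound $b$ from below.

We have $M_b\le 2+2(b+s)2^{b/s}\le4(b+s)2^{b/s}$, so $\log n_b\le b^2/s+b\log(4(b+s))+1$. Put $K=s\log(4(b+1+s))$, so that $K\ge s$. From $n<n_{b+1}$ we get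
\[
s\log n<(b+1)^2+K(b+1)+s\le(b+1)^2+2K(b+1)\le(b+1+K)^2 .
\]
Also $b\le\log n$, because $n\ge n_b\ge2^b$. Therefore
\[
b-3>\sqrt{s\log n}-4-s\log\bigl(4(\log n+1+s)\bigr)=\sqrt{s\log n}-O_s(\log\log n),
\]
which proves the lower bound.

For the last assertion let $e\ge7$ and $s=\lfloor(e-1)/6\rfloor$. Let $H$ arise from $H_{2s}$ by attaching $e-6s-1$ new leaves to $p$, with the new edges placed at the end of the order. The vertices of $A$ and the new leaves are close, so $H$ is a tree with $e$ edges and order chromatic number $2$. It contains $H_{2s}$, so every $H_{2s}$-free graph is $H$-free and $\operatorname{ex}_<(n,H)\ge\operatorname{ex}_<(n,H_{2s})$. If $\operatorname{ex}_<(n,H)\le n\,2^{(C+o(1))\sqrt{\log n}}$, then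
\[
\sqrt{s\log n}-O_s(\log\log n)\le(C+o(1))\sqrt{\log n}.
\]
Dividing by $\sqrt{\log n}$ and letting $n\to\infty$ gives $C\ge\sqrt s$. As $s$ is unbounded, no single constant serves all trees in \eqref{eq:KT}.
\end{proof}

For $s=1$ the random host also answers the question, but its alphabet is larger than $2^b$ by a factor of order $b$, which costs the term $O(\log\log n)$ in the exponent. The host of Section~\ref{sec:explicit} loses only a factor $2$ per letter, hence only a constant factor in the number of edges.

\begin{thebibliography}{1}
\bibitem{emlektabla}
13/14\textsuperscript{th} Eml\'ekt\'abla Workshop,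
\texttt{https://users.renyi.hu/\textasciitilde emlektab/Eml\%C3\%A9kt\%C3\%A1bla14(1).pdf}
\end{thebibliography}
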